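
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Lambek Grammars with Finitely Many Atomic Assumptions Are Context-Free}


\begin{abstract}
Add to the associative Lambek calculus a finite set $T$ of assumptions
$p_1,\dots,p_n\Rightarrow p$, where $n\ge 1$ and all $p_i,p$ are variables. We
prove that every grammar based on the resulting calculus generates a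
context-free language. The proof removes the cut rule, which turns $T$ into a
family of context-free languages $\Lambda_T(r)$ of axioms, and then compiles a
Greibach normal form of these languages into the types, so that Pentus's
theorem on the pure calculus applies. For arbitrary, possibly infinite, $T$ the
same argument shows that all grammars generate context-free languages if and
only if all $\Lambda_T(r)$ are context-free. Conversely, over every $T$ all
$\epsilon$-free context-free languages are generated, with types built from a
single variable and a single division. Finally, if assumptions $p\Rightarrow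
q\cdot r$ are also allowed, then every $\epsilon$-free recursively enumerable
language is generated by a grammar based on a suitable finite set of
assumptions.
\end{abstract}

\section{The question and the results}

\subsection{Calculus, theories, grammars}

Let $P$ be a finite nonempty set of \emph{variables}. \emph{Types} are built
from variables by the binary connectives $\cdot$, $\rightarrow$, $\leftarrow$.
One reads a type as a category of strings: a string of type $A\cdot B$ is a
string of type $A$ followed by one of type $B$; a string of type $A\to B$ gives
a string of type $B$ when a string of type $A$ is put in front of it; a string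
of type $B\leftarrow A$ gives one of type $B$ when a string of type $A$ is put
behind it. A \emph{sequent} $\Gamma\Rightarrow A$ consists of a nonempty
finite sequence $\Gamma$ of types and a type $A$. The \emph{Lambek calculus}
$\mathbf L$ \cite{lambek} has the axioms $A\Rightarrow A$, called (Id), and the
rules
\begin{gather*}
(\cdot\mathrm L)\ \frac{\Gamma,A,B,\Delta\Rightarrow C}{\Gamma,A\cdot
B,\Delta\Rightarrow C}
\qquad
(\cdot\mathrm R)\ \frac{\Gamma\Rightarrow A\quad \Delta\Rightarrow
B}{\Gamma,\Delta\Rightarrow A\cdot B}
\\[1ex]
(\to\mathrm L)\ \frac{\Gamma,B,\Delta\Rightarrow C\quad \Phi\Rightarrow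
A}{\Gamma,\Phi,A\to B,\Delta\Rightarrow C}
\qquad
(\to\mathrm R)\ \frac{A,\Gamma\Rightarrow B}{\Gamma\Rightarrow A\to B}
\\[1ex]
(\leftarrow\mathrm L)\ \frac{\Gamma,B,\Delta\Rightarrow C\quad \Phi\Rightarrow
A}{\Gamma,B\leftarrow A,\Phi,\Delta\Rightarrow C}
\qquad
(\leftarrow\mathrm R)\ \frac{\Gamma,A\Rightarrow B}{\Gamma\Rightarrow
B\leftarrow A}
\\[1ex]
(\mathrm{CUT})\ \frac{\Gamma,A,\Delta\Rightarrow B\quad \Phi\Rightarrow
A}{\Gamma,\Phi,\Delta\Rightarrow B}
\end{gather*}
All antecedents are nonempty; in particular $\Gamma\ne\epsilon$ in
$(\to\mathrm R)$ and $(\leftarrow\mathrm R)$. In the left rules and in (CUT)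
the contexts $\Gamma$ and $\Delta$ may be empty. For a set $T$ of sequents,
$\mathbf L(T)$ is $\mathbf L$ with the members of $T$ as additional axioms. It
is closed under all the rules, (CUT) included; when $T=\{p\Rightarrow
q,\ q\Rightarrow r\}$ with distinct variables $p,q,r$, for instance,
$p\Rightarrow r$ can be obtained only by (CUT).

A \emph{grammar based on $\mathbf L(T)$} consists of a finite alphabet
$\Sigma$, a lexicon $I$ assigning a finite set $I(a)$ of types to each
$a\in\Sigma$, and a designated type $S$. It \emph{generates} the language of
all nonempty strings $a_1\cdots a_n$ for which there are $A_i\in I(a_i)$ such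
that $A_1,\dots,A_n\Rightarrow S$ is provable in $\mathbf L(T)$. Thus all
generated languages are $\epsilon$-free.

A sequent $p_1,\dots,p_n\Rightarrow p$ with $n\ge1$ and $p_1,\dots,p_n,p\in P$
is called \emph{atomic}. It says that strings of the categories
$p_1,\dots,p_n$, written one after the other, form a string of category $p$.
This is a phrase structure rule, so $\mathbf L(T)$ combines the type logic of a
categorial grammar with a list of phrase structure rules. The following
question is posed in \cite{tancl}.

\begin{question}
Let $T$ be a finite set of atomic sequents. Does every grammar based on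
$\mathbf L(T)$ generate a context-free language?
\end{question}

Each of the two ingredients alone is context-free. For $T=\emptyset$, Pentus
\cite{pentus} proved that grammars based on $\mathbf L$ generate exactly the
$\epsilon$-free context-free languages. If, on the other hand, the lexicon uses
variables only and the designated type is a variable, then $T$, read from right
to left, is itself a context-free grammar (this will follow from
Proposition~\ref{prop:cut}). So one would guess that the answer is yes. But the
two ingredients interact: a type $B\leftarrow A$ may consume a phrase assembled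
by $T$, and $T$ may consume the result. The form of the assumptions matters as
well. For finitely many assumptions $p\Rightarrow q$ with $p,q$ variables the
answer is yes, by Buli\'nska \cite{bulinska}. With assumptions of the forms
$p,q\Rightarrow r$ and $p\to q\Rightarrow r$, already the $(\to)$-fragment of
$\mathbf L$ is $\Sigma^0_1$-complete, and the grammars generate all
$\epsilon$-free recursively enumerable languages, by Buszkowski
\cite{buszkowski}.

\subsection{Results}

\begin{theorem}\label{thm:main}
If $T$ is a finite set of atomic sequents, every grammar based on $\mathbf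
L(T)$ generates an $\epsilon$-free context-free language.
\end{theorem}

The second theorem concerns arbitrary sets of atomic sequents. For such a set
$T$ let $(\Lambda_T(r))_{r\in P}$ be the least family of subsets of $P^+$ such
that
\begin{itemize}
\item $r\in\Lambda_T(r)$ for every $r\in P$;
\item if $(p_1,\dots,p_n\Rightarrow r)\in T$ and $w_i\in\Lambda_T(p_i)$ for
$1\le i\le n$, then $w_1\cdots w_n\in\Lambda_T(r)$.
\end{itemize}
So $\Lambda_T(r)$ consists of the words of variables that $T$ alone recognizes
as phrases of category $r$.

\begin{theorem}\label{thm:exact}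
Let $T$ be any set, finite or infinite, of atomic sequents over the finite set
$P\neq\emptyset$.
\begin{enumerate}
\item[\textup{(a)}] Every $\epsilon$-free context-free language is generated by
a grammar based on $\mathbf L(T)$. One may use only the connective
$\leftarrow$ and one arbitrarily chosen variable $p\in P$.
\item[\textup{(b)}] All grammars based on $\mathbf L(T)$ generate context-free
languages if and only if $\Lambda_T(r)$ is context-free for every $r\in P$.
\end{enumerate}
\end{theorem}

Hence for finite $T$ the grammars based on $\mathbf L(T)$, over the given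
variables, generate exactly the $\epsilon$-free context-free languages. The
form of the assumptions cannot be relaxed to allow products of variables as
succedents:

\begin{proposition}\label{prop:re}
For every $\epsilon$-free recursively enumerable language $K$ there are a
finite set $P$ and a finite set $T$ of sequents of the forms
\[
p\Rightarrow q,\qquad p,q\Rightarrow r,\qquad p\Rightarrow q\cdot r
\qquad(p,q,r\in P)
\]
such that some grammar based on $\mathbf L(T)$ generates $K$.
\end{proposition}

Besides Pentus's theorem and the closure of context-free languages under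
finite union, the proofs use Greibach's theorem \cite{greibach}: every
$\epsilon$-free context-free language is generated by a grammar all of whose
rules have the form $X\to aX_1\cdots X_k$ with $k\ge0$, $a$ a terminal and
$X,X_1,\dots,X_k$ nonterminals. Proposition~\ref{prop:re} uses that every
recursively enumerable language is generated by a type-0 grammar, that is, by
finitely many rewriting rules $\alpha\to\beta$ between arbitrary words with
$\alpha\ne\epsilon$.

\subsection{The idea}

An assumption $p,X_1,\dots,X_k\Rightarrow X$ can be moved into the type of its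
first member: it says that $p$ has the type that expects $X_1,\dots,X_k$, in
this order, on its right and then yields $X$. We write, for types
$X,C_1,\dots,C_k$ and $k\ge0$,
\begin{equation}\label{eq:stack}
X\langle C_1,\dots,C_k\rangle=(\cdots((X\leftarrow C_k)\leftarrow
C_{k-1})\cdots)\leftarrow C_1 ,
\end{equation}
so $X\langle\rangle=X$. If every occurrence of $p$ that acts as a letter of a
phrase could be replaced by one of finitely many such types, the assumptions
would disappear into the lexicon. Three steps make this work. Cut elimination
(Section~\ref{sec:cut}) shows that $T$ acts only through the languages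
$\Lambda_T(r)$, at the leaves of derivations. Greibach's theorem makes the
number of types finite. Finally, a distinction between \emph{input} and
\emph{output} occurrences of variables shows which occurrences have to be
replaced, and that the replacement proves nothing new
(Section~\ref{sec:trans}).

\section{Theories without cut}\label{sec:cut}

In this section $T$ is any set of atomic sequents. Words over $P$ are identified
with sequences of variables.

\subsection{Cut elimination}

Without (CUT) a calculus with the axioms $T$ would be too weak, as the example
$p\Rightarrow q$, $q\Rightarrow r$ showed. The remedy is to close the axioms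
under cuts among themselves in advance. Let $\mathbf C(T)$ have the axioms
$w\Rightarrow r$ with $r\in P$ and $w\in\Lambda_T(r)$ and the six logical rules
of $\mathbf L$, but not (CUT). For $T=\emptyset$ we have
$\Lambda_\emptyset(r)=\{r\}$, and the axioms are just $r\Rightarrow r$.

In each logical rule, every type in a premise is a subtype of a type in the
conclusion. So all types in a $\mathbf C(T)$-derivation are subtypes of types
in its end sequent. We call this the \emph{subtype property}.

\begin{lemma}\label{lem:subst}
If $upv\in\Lambda_T(r)$ with $p\in P$ and $x\in\Lambda_T(p)$, then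
$uxv\in\Lambda_T(r)$.
\end{lemma}

\begin{proof}
We use induction on the generation of $upv\in\Lambda_T(r)$. If $upv=r$, then
$u=v=\epsilon$ and $p=r$, so $uxv=x\in\Lambda_T(r)$. Otherwise $upv=w_1\cdots
w_n$ with $(p_1,\dots,p_n\Rightarrow r)\in T$ and $w_i\in\Lambda_T(p_i)$. The
displayed $p$ lies in some $w_i$. By the induction hypothesis its replacement by
$x$ turns $w_i$ into another word of $\Lambda_T(p_i)$, and the second clause of
the definition gives $uxv\in\Lambda_T(r)$.
\end{proof}

\begin{proposition}\label{prop:cut}
$\mathbf L(T)$ and $\mathbf C(T)$ prove the same sequents.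
\end{proposition}

\begin{proof}
\emph{$\mathbf L(T)$ proves what $\mathbf C(T)$ proves.} It suffices to derive
the axioms $w\Rightarrow r$, by induction on the generation of
$w\in\Lambda_T(r)$. If $w=r$, this is (Id). If $w=w_1\cdots w_n$ comes from
$(p_1,\dots,p_n\Rightarrow r)\in T$, cut this sequent with $w_i\Rightarrow p_i$
for $i=1,\dots,n$.

\emph{$\mathbf C(T)$ proves what $\mathbf L(T)$ proves.} A member
$p_1,\dots,p_n\Rightarrow r$ of $T$ is an axiom of $\mathbf C(T)$, since
$p_i\in\Lambda_T(p_i)$. The sequents $A\Rightarrow A$ are derivable by induction
on $A$. For variables they are axioms. From $A\Rightarrow A$ and $B\Rightarrow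
B$ one gets $A,B\Rightarrow A\cdot B$ by $(\cdot\mathrm R)$ and then $A\cdot
B\Rightarrow A\cdot B$ by $(\cdot\mathrm L)$; one gets $A,A\to B\Rightarrow B$
by $(\to\mathrm L)$ and then $A\to B\Rightarrow A\to B$ by $(\to\mathrm R)$; and
one gets $B\leftarrow A,A\Rightarrow B$ by $(\leftarrow\mathrm L)$ and then
$B\leftarrow A\Rightarrow B\leftarrow A$ by $(\leftarrow\mathrm R)$.

It remains to show that $\mathbf C(T)$ is closed under (CUT). Given derivations
in $\mathbf C(T)$ of $\Phi\Rightarrow A$ (the left premise) and of
$\Gamma,A,\Delta\Rightarrow B$ (the right premise), we derive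
$\Gamma,\Phi,\Delta\Rightarrow B$ by induction on the size of $A$, with a
subsidiary induction on the sum of the heights of the two derivations. The left
premise ends with a left rule, is an axiom, or ends with a right rule; these are
cases (i), (iii) and (iv). Step (ii) is used in (iii) and (iv).

(i) \emph{The left premise ends with a left rule.} One premise of this rule is a
sequent $\Phi'\Rightarrow A$ with the same succedent. By the subsidiary
hypothesis $\Gamma,\Phi',\Delta\Rightarrow B$ is derivable. Apply the same left
rule to it, together with the other premise if the rule has two; this is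
possible because left rules allow arbitrary side types. The result is
$\Gamma,\Phi,\Delta\Rightarrow B$.

(ii) \emph{In the right premise, the last step is a logical rule in which the
displayed $A$ is not principal} (not the type introduced by the rule). Then $A$
is a side type, and this occurrence comes from exactly one premise
$\Gamma',A,\Delta'\Rightarrow B'$ of the rule. By the subsidiary hypothesis
$\Gamma',\Phi,\Delta'\Rightarrow B'$ is derivable, and the same rule gives
$\Gamma,\Phi,\Delta\Rightarrow B$. Since $\Phi\ne\epsilon$ takes the place of
$A$, the nonemptiness conditions of $(\to\mathrm R)$ and $(\leftarrow\mathrm R)$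
remain satisfied.

(iii) \emph{The left premise is an axiom.} Then $A=p$ is a variable and
$\Phi\in\Lambda_T(p)$. If the right premise is an axiom $upv\Rightarrow r$, the
conclusion $u\Phi v\Rightarrow r$ is an axiom by Lemma~\ref{lem:subst}.
Otherwise it ends with a logical rule. The principal type of a logical rule is
compound, so $p$ is not principal, and (ii) applies.

(iv) \emph{The left premise ends with a right rule.} Then $A$ is compound, so
the right premise is not an axiom. If $A$ is not principal in its last rule, (ii)
applies. If $A$ is principal, that rule is the left rule for the main connective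
of $A$, and we cut on the smaller types instead.
\begin{itemize}
\item $A=D\to E$. The premises are $D,\Phi\Rightarrow E$ on the left, and
$\Gamma_0,E,\Delta\Rightarrow B$ and $\Psi\Rightarrow D$ on the right, where
$\Gamma=\Gamma_0,\Psi$. A cut on $D$ gives $\Psi,\Phi\Rightarrow E$, and a cut
on $E$ gives $\Gamma_0,\Psi,\Phi,\Delta\Rightarrow B$.
\item $A=E\leftarrow D$. The premises are $\Phi,D\Rightarrow E$ on the left, and
$\Gamma,E,\Delta_0\Rightarrow B$ and $\Psi\Rightarrow D$ on the right, where
$\Delta=\Psi,\Delta_0$. A cut on $D$ gives $\Phi,\Psi\Rightarrow E$, and a cut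
on $E$ gives $\Gamma,\Phi,\Psi,\Delta_0\Rightarrow B$.
\item $A=D\cdot E$. The premises are $\Phi_1\Rightarrow D$ and
$\Phi_2\Rightarrow E$ on the left, where $\Phi=\Phi_1,\Phi_2$, and
$\Gamma,D,E,\Delta\Rightarrow B$ on the right. Two cuts give
$\Gamma,\Phi_1,\Phi_2,\Delta\Rightarrow B$.\qedhere
\end{itemize}
\end{proof}

This is where the form of the assumptions is used. With an axiom $p\to
q\Rightarrow r$, case (iv) breaks down, since the right premise may now be an
axiom containing the compound $A$. With an axiom $p\Rightarrow q\cdot r$,
case (iii) breaks down, since $A$ may now be compound and principal on the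
right.

For $w\in P^+$ a $\mathbf C(T)$-derivation of $w\Rightarrow r$ is a single
axiom, because the conclusion of a logical rule contains a connective. Hence
\begin{equation}\label{eq:atomic}
\mathbf L(T)\ \text{proves}\ w\Rightarrow r\quad\text{iff}\quad
w\in\Lambda_T(r)\qquad(w\in P^+,\ r\in P).
\end{equation}

\subsection{Inputs and outputs}

To see how the letters of the axioms $w\Rightarrow r$ sit in a derived sequent,
we follow each occurrence of a variable through a derivation.

The occurrence of $p$ in the type $p$ is positive. Polarity is kept in both
factors of $A\cdot B$ and in the part $B$ of $A\to B$ and of $B\leftarrow A$; it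
is reversed in the part $A$ of $A\to B$ and of $B\leftarrow A$. An occurrence of
a variable in a sequent $\Gamma\Rightarrow C$ is an \emph{input} if it is
positive in a type of $\Gamma$ or negative in $C$, and an \emph{output}
otherwise.

\begin{lemma}\label{lem:io}
In a $\mathbf C(T)$-derivation the occurrences of variables in the end sequent
correspond bijectively to those in the leaves. Corresponding occurrences are
occurrences of the same variable and have the same status. In a leaf
$w\Rightarrow r$ the occurrences in $w$ are inputs and $r$ is an output.
\end{lemma}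

\begin{proof}
The last sentence holds by definition. For the rest it suffices to compare, in
each logical rule, the premises with the conclusion. Every occurrence in the
premises reappears exactly once in the conclusion, and the conclusion contains
no others. Side types keep their place,
factors of products keep side and polarity, and so does the part $B$ in the four
rules for divisions. Only the part $A$ in these four rules changes sides. In
$(\to\mathrm R)$ and $(\leftarrow\mathrm R)$ it moves from the antecedent into
the argument of the succedent type: positive in the antecedent becomes negative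
in the succedent (input in both cases), and negative in the antecedent becomes
positive in the succedent (output in both cases). In $(\to\mathrm L)$ and
$(\leftarrow\mathrm L)$ it moves from the succedent of $\Phi\Rightarrow A$ into
the argument of an antecedent type: positive in the succedent becomes negative
in the antecedent (output), and negative in the succedent becomes positive in
the antecedent (input).
\end{proof}

So an output occurrence of $r$ asks for a phrase of category $r$, and each input
occurrence contributes one letter to exactly one such phrase.

\section{Compiling the assumptions into the types}\label{sec:trans}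

\subsection{A case by hand}\label{ss:example}

Let $P=\{p,q\}$ and $T=\{\,p,q\Rightarrow p\,\}$. Then $\Lambda_T(p)=pq^*$ and
$\Lambda_T(q)=\{q\}$. The assumption is equivalent to $p\Rightarrow p\leftarrow
q$, and one would like to drop it and instead allow $p\leftarrow q$ wherever the
letter $p$ is used. This accounts for $p,q\Rightarrow p$, as $p\leftarrow
q,\,q\Rightarrow p$. But $p,q,q\Rightarrow p$ now needs
$p\langle q,q\rangle=(p\leftarrow q)\leftarrow q$ for its first letter, and
$pq^n$ needs a type with $n$ arguments. The rule $p\to pq$ of the grammar behind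
$T$ is left recursive, so the first letter would have to announce the whole
phrase, and no finite list of types obtained in this way suffices.

A Greibach grammar for the same languages has no left recursion:
\[
N_p\to p,\qquad N_p\to pM,\qquad M\to q,\qquad M\to qM,\qquad N_q\to q .
\]
Here $N_p$ generates $pq^*$, $N_q$ generates $q$, and $M$ generates $q^+$. Moving
each rule into the type of its terminal, we let an input occurrence of $p$ be
replaced by a member of $\{N_p,\ N_p\leftarrow M\}$ and one of $q$ by a member of
$\{N_q,\ M,\ M\leftarrow M\}$. Then $p,q,q\Rightarrow p$ becomes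
\[
N_p\leftarrow M,\ M\leftarrow M,\ M\ \Rightarrow\ N_p,
\]
which $\mathbf L$ proves: $M\leftarrow M,M\Rightarrow M$ provides the argument
of $N_p\leftarrow M$. The succedent $p$ is an output. It asks for a phrase, and
is replaced by $N_p$ without any choice.

Inside a compound type the two roles occur together. In
\[
p,\ q\leftarrow p,\ p,\ q\ \Rightarrow\ p
\]
the type $q\leftarrow p$ contains an input $q$ and an output $p$. It may be
translated by $N_q\leftarrow N_p$, $M\leftarrow N_p$ or $(M\leftarrow
M)\leftarrow N_p$. The sequent can be derived in $\mathbf C(T)$ in two ways.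
Either the argument of $q\leftarrow p$ is the phrase $pq$, and the outer phrase
is $pq$ as well; or the argument is the single $p$, and the outer phrase is
$pqq$. The two ways correspond to the translations
\begin{gather*}
N_p\leftarrow M,\ M\leftarrow N_p,\ N_p\leftarrow M,\ M\ \Rightarrow\ N_p,\\
N_p\leftarrow M,\ (M\leftarrow M)\leftarrow N_p,\ N_p,\ M\ \Rightarrow\ N_p ,
\end{gather*}
both provable in $\mathbf L$. So the choice of types depends on the derivation,
which does no harm, because a lexicon may offer several types.

Is anything provable after the translation that was not provable before? To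
see that it is not, we shall read the new types back, using the assumptions
$p\Rightarrow N_p$; $\;p,M\Rightarrow N_p$; $\;q\Rightarrow M$;
$\;q,M\Rightarrow M$; $\;q\Rightarrow N_q$. These are again atomic, so cut
elimination applies to them too, and Lemma~\ref{lem:io} will show that only
words of $\Lambda_T(p)$ and $\Lambda_T(q)$ enter.

\subsection{The translation}

In this subsection $T$ is a set of atomic sequents over $P$ such that \emph{all
languages $\Lambda_T(r)$, $r\in P$, are context-free}. This is so if $T$ is
finite: $\Lambda_T(r)$ is generated from $N'_r$ by the grammar with terminals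
$P$, nonterminals $N'_q$ ($q\in P$), and the rules $N'_q\to q$ for $q\in P$ and
$N'_q\to N'_{p_1}\cdots N'_{p_n}$ for $(p_1,\dots,p_n\Rightarrow q)\in T$. This
is the only use of finiteness.

The languages $\Lambda_T(r)\subseteq P^+$ are $\epsilon$-free. Apply Greibach's
theorem to each of them, with nonterminals disjoint from $P$ and from each
other. This gives a finite set $V$ disjoint from $P$, pairwise distinct $N_r\in
V$ ($r\in P$), and a finite set $R$ of rules $X\to pX_1\cdots X_k$ ($k\ge0$,
$p\in P$, $X,X_j\in V$) such that, writing $\mathcal L(X)\subseteq P^+$ for the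
language generated from $X$,
\[
\mathcal L(N_r)=\Lambda_T(r)\qquad(r\in P).
\]
The elements of $V$ serve as new variables. In the notation \eqref{eq:stack} put
\[
I(p)=\{\,X\langle X_1,\dots,X_k\rangle : (X\to pX_1\cdots X_k)\in R\,\}
\qquad(p\in P).
\]

For a type $A$ over $P$ we define two types $A^\flat$, $A^\sharp$ over $P\cup V$
and two finite sets $A^{\mathrm{in}}$, $A^{\mathrm{out}}$ of types over $V$. The
versions $A^\flat$ and $A^{\mathrm{in}}$ are for antecedents, $A^\sharp$ and
$A^{\mathrm{out}}$ for succedents. For variables,
\[
p^\flat=p,\qquad p^\sharp=N_p,\qquad p^{\mathrm{in}}=I(p),\qquad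
p^{\mathrm{out}}=\{N_p\}.
\]
Products are translated factor by factor: $(A\cdot B)^\flat=A^\flat\cdot B^\flat$
and $(A\cdot B)^\sharp=A^\sharp\cdot B^\sharp$. Divisions exchange the two
versions in their argument:
\begin{align*}
(A\to B)^\flat&=A^\sharp\to B^\flat, & (A\to B)^\sharp&=A^\flat\to B^\sharp,\\
(B\leftarrow A)^\flat&=B^\flat\leftarrow A^\sharp, & (B\leftarrow
A)^\sharp&=B^\sharp\leftarrow A^\flat .
\end{align*}
The sets $A^{\mathrm{in}},A^{\mathrm{out}}$ follow the same clauses, with
$\mathrm{in}$ for $\flat$ and $\mathrm{out}$ for $\sharp$, where a connective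
applied to two sets means the set of all results; for example,
$(A\to B)^{\mathrm{in}}=\{A'\to B':A'\in A^{\mathrm{out}},\,B'\in
B^{\mathrm{in}}\}$.

Thus, if $A_1,\dots,A_n\Rightarrow C$ is a sequent over $P$, passing to
$A_1^\flat,\dots,A_n^\flat\Rightarrow C^\sharp$ renames every \emph{output}
occurrence of each $r\in P$ to $N_r$ and leaves the inputs unchanged. Choosing
members of $A_1^{\mathrm{in}},\dots,A_n^{\mathrm{in}}$ and $C^{\mathrm{out}}$
means replacing in addition each \emph{input} occurrence of each $p\in P$ by a
member of $I(p)$, independently for each occurrence. Let $T'$ be the set of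
atomic sequents over $P\cup V$ that corresponds to the Greibach rules:
\[
T'=\{\,p,X_1,\dots,X_k\Rightarrow X : (X\to pX_1\cdots X_k)\in R\,\}.
\]

\begin{proposition}\label{prop:trans}
For types $A_1,\dots,A_n,C$ over $P$, $n\ge1$, the following are equivalent:
\begin{enumerate}
\item[\textup{(i)}] $\mathbf L(T)$ proves $A_1,\dots,A_n\Rightarrow C$;
\item[\textup{(ii)}] $\mathbf L$ proves $A'_1,\dots,A'_n\Rightarrow C'$ for some
$A'_i\in A_i^{\mathrm{in}}$ and $C'\in C^{\mathrm{out}}$;
\item[\textup{(iii)}] $\mathbf L(T')$ proves
$A_1^\flat,\dots,A_n^\flat\Rightarrow C^\sharp$.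
\end{enumerate}
\end{proposition}

We prove (i) $\Rightarrow$ (ii) $\Rightarrow$ (iii) $\Rightarrow$ (i). The first
step translates a cut-free derivation rule by rule, the second reads the chosen
types back as consequences of $T'$, and the third uses inputs and outputs to see
that $T'$ adds nothing to $T$. Two facts about stacked divisions are needed,
which hold in $\mathbf L(T_0)$ for every set $T_0$ of sequents.

\begin{lemma}\label{lem:stack}
\textup{(a)} For $\Theta\ne\epsilon$, the sequent $\Theta\Rightarrow X\langle
C_1,\dots,C_k\rangle$ is provable iff $\Theta,C_1,\dots,C_k\Rightarrow X$ is.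

\textup{(b)} If $\Theta_l\Rightarrow C_l$ is provable for $l=1,\dots,k$, so is
$X\langle C_1,\dots,C_k\rangle,\Theta_1,\dots,\Theta_k\Rightarrow X$.
\end{lemma}

\begin{proof}
(a) From $\Theta,C_1,\dots,C_k\Rightarrow X$ apply $(\leftarrow\mathrm R)$ $k$
times, first to $C_k$ and last to $C_1$; the antecedent stays nonempty because
of $\Theta$. For the converse, use $k$ times that $\Theta'\Rightarrow Y\leftarrow
C$ yields $\Theta',C\Rightarrow Y$, by (CUT) with $Y\leftarrow C,C\Rightarrow Y$;
the arguments appear in the order $C_1,\dots,C_k$.

(b) Start from $X\Rightarrow X$ and apply $(\leftarrow\mathrm L)$ with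
$\Theta_k\Rightarrow C_k$, then with $\Theta_{k-1}\Rightarrow C_{k-1}$, and so on
to $\Theta_1\Rightarrow C_1$, each time to the first type of the antecedent.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:trans}, \textup{(i)} $\Rightarrow$
\textup{(ii)}]
We first translate words:
\begin{equation}\label{eq:words}
\text{if } p_1\cdots p_n\in\mathcal L(X),\text{ then } \mathbf L\text{ proves
}\tau_1,\dots,\tau_n\Rightarrow X\text{ for some }\tau_i\in I(p_i).
\end{equation}
This is shown by induction on $n$. Let $X\to p_1X_1\cdots X_k$ be the first rule
applied; then $p_2\cdots p_n=w_1\cdots w_k$ with $w_j\in\mathcal L(X_j)$. By the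
induction hypothesis there are sequences $w'_j$ of types chosen for the letters
of $w_j$ such that $\mathbf L$ proves $w'_j\Rightarrow X_j$. By
Lemma~\ref{lem:stack}(b), $\mathbf L$ proves $X\langle
X_1,\dots,X_k\rangle,w'_1,\dots,w'_k\Rightarrow X$, and $X\langle
X_1,\dots,X_k\rangle\in I(p_1)$.

Now assume (i). By Proposition~\ref{prop:cut} the sequent has a $\mathbf
C(T)$-derivation, and we use induction on it. For an axiom $w\Rightarrow r$ we
have $w\in\Lambda_T(r)=\mathcal L(N_r)$, and \eqref{eq:words} applies. For a
logical rule take the translated premises given by the induction hypothesis and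
apply the same rule; primes denote the chosen translations.
\begin{itemize}
\item $(\cdot\mathrm L)$: from $\Gamma',A',B',\Delta'\Rightarrow C'$ get
$\Gamma',A'\cdot B',\Delta'\Rightarrow C'$, and $A'\cdot B'\in(A\cdot
B)^{\mathrm{in}}$.
\item $(\cdot\mathrm R)$: from $\Gamma'\Rightarrow A'$ and $\Delta'\Rightarrow
B'$ get $\Gamma',\Delta'\Rightarrow A'\cdot B'$, and $A'\cdot B'\in(A\cdot
B)^{\mathrm{out}}$.
\item $(\to\mathrm L)$, $(\leftarrow\mathrm L)$: the premises
$\Gamma',B',\Delta'\Rightarrow C'$ and $\Phi'\Rightarrow A'$ have $B'\in
B^{\mathrm{in}}$ and $A'\in A^{\mathrm{out}}$. Hence $A'\to B'\in(A\to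
B)^{\mathrm{in}}$ and $B'\leftarrow A'\in(B\leftarrow A)^{\mathrm{in}}$, as
needed for $\Gamma',\Phi',A'\to B',\Delta'\Rightarrow C'$ and
$\Gamma',B'\leftarrow A',\Phi',\Delta'\Rightarrow C'$.
\item $(\to\mathrm R)$, $(\leftarrow\mathrm R)$: the premise
$A',\Gamma'\Rightarrow B'$ or $\Gamma',A'\Rightarrow B'$ has $A'\in
A^{\mathrm{in}}$ and $B'\in B^{\mathrm{out}}$. Hence $A'\to B'\in(A\to
B)^{\mathrm{out}}$ and $B'\leftarrow A'\in(B\leftarrow A)^{\mathrm{out}}$, as
needed.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of \textup{(ii)} $\Rightarrow$ \textup{(iii)}]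
We claim that
\begin{equation}\label{eq:back}
\mathbf L(T')\text{ proves } A^\flat\Rightarrow A'\ (A'\in A^{\mathrm{in}})
\quad\text{and}\quad A'\Rightarrow A^\sharp\ (A'\in A^{\mathrm{out}}).
\end{equation}
We use induction on $A$. If $A=p$ and $A'=X\langle X_1,\dots,X_k\rangle\in I(p)$,
then $p\Rightarrow A'$ follows from the assumption $p,X_1,\dots,X_k\Rightarrow X$
by Lemma~\ref{lem:stack}(a). If $A=p$ and $A'\in p^{\mathrm{out}}$, the sequent is
$N_p\Rightarrow N_p$. For compound $A$ we use that the connectives are monotone,
with reversal in the argument of a division: if $D\Rightarrow D'$ and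
$E\Rightarrow E'$ are provable, then so are
\[
D\cdot E\Rightarrow D'\cdot E',\qquad D'\to E\Rightarrow D\to E',\qquad
E\leftarrow D'\Rightarrow E'\leftarrow D .
\]
Indeed, one gets $D,E\Rightarrow D'\cdot E'$ by $(\cdot\mathrm R)$, then uses
$(\cdot\mathrm L)$; one gets $D,D'\to E\Rightarrow E'$ by $(\to\mathrm L)$, then
uses $(\to\mathrm R)$; one gets $E\leftarrow D',D\Rightarrow E'$ by
$(\leftarrow\mathrm L)$, then uses $(\leftarrow\mathrm R)$. For $A'\to B'\in(A\to
B)^{\mathrm{in}}$ the induction hypothesis provides $A'\Rightarrow A^\sharp$ and
$B^\flat\Rightarrow B'$, so $A^\sharp\to B^\flat\Rightarrow A'\to B'$ is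
provable. For $A'\to B'\in(A\to B)^{\mathrm{out}}$ it provides
$A^\flat\Rightarrow A'$ and $B'\Rightarrow B^\sharp$, so $A'\to B'\Rightarrow
A^\flat\to B^\sharp$ is provable. The same two pairs of sequents give the claim
for $\leftarrow$, and products are immediate.

Given (ii), cut $A'_1,\dots,A'_n\Rightarrow C'$ with the sequents
$A_i^\flat\Rightarrow A'_i$, and cut the result with $C'\Rightarrow C^\sharp$.
This gives (iii).
\end{proof}

\begin{proof}[Proof of \textup{(iii)} $\Rightarrow$ \textup{(i)}]
By Proposition~\ref{prop:cut} for $T'$ and the variables $P\cup V$ there is a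
$\mathbf C(T')$-derivation $d$ of $A_1^\flat,\dots,A_n^\flat\Rightarrow
C^\sharp$. In this sequent all inputs are variables from $P$ and all outputs are
variables $N_r$ with $r\in P$. By Lemma~\ref{lem:io} every leaf of $d$ has the
form $w\Rightarrow N_r$ with
\[
w\in P^+,\qquad r\in P,\qquad w\in\Lambda_{T'}(N_r).
\]
Since no member of $T'$ has its succedent in $P$, we have $\Lambda_{T'}(p)=\{p\}$
for $p\in P$. It follows, by induction on the generation of
$w\in\Lambda_{T'}(X)$, that every $w\in\Lambda_{T'}(X)$ with $X\in V$ can be
derived from $X$ by the rules $R$: either $w=X$, or $w=pw_1\cdots w_k$ for a rule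
$X\to pX_1\cdots X_k$ and words $w_j$ derived from $X_j$. So the leaf
$w\Rightarrow N_r$ satisfies $w\in\mathcal L(N_r)=\Lambda_T(r)$.

By the subtype property, $d$ contains no variables other than those of its end
sequent, that is, variables in $P$ and $N_r$ with $r\in P$. Now replace every
$N_r$ by $r$ throughout $d$. Instances of logical rules remain instances, each
leaf becomes an axiom $w\Rightarrow r$ of $\mathbf C(T)$, and the end sequent
becomes $A_1,\dots,A_n\Rightarrow C$. By Proposition~\ref{prop:cut}, (i) holds.
\end{proof}

The renaming of the outputs is essential in the last step: it forces every leaf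
to be a \emph{complete} derivation, from some $N_r$ to a word over $P$. The
auxiliary nonterminals never appear in $d$.

\subsection{Proof of Theorem~\ref{thm:main} and of
Theorem~\ref{thm:exact}\textup{(b)}}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $T$ is finite, all $\Lambda_T(r)$ are context-free, and
Proposition~\ref{prop:trans} applies. Let a grammar based on $\mathbf L(T)$ have
alphabet $\Sigma$, lexicon $J$ and designated type $S$. Put
$J'(a)=\bigcup_{A\in J(a)}A^{\mathrm{in}}$, a finite set of types over $V$. For
each $C'\in S^{\mathrm{out}}$ consider the grammar $G_{C'}$ based on $\mathbf L$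
with alphabet $\Sigma$, lexicon $J'$ and designated type $C'$. By
Proposition~\ref{prop:trans}, a string $a_1\cdots a_n$ is generated by the given
grammar iff there are $A_i\in J(a_i)$, $A'_i\in A_i^{\mathrm{in}}$ and $C'\in
S^{\mathrm{out}}$ such that $\mathbf L$ proves $A'_1,\dots,A'_n\Rightarrow C'$,
that is, iff it is generated by some $G_{C'}$. So the language in question is the
union of the finitely many languages generated by the grammars $G_{C'}$. Each of
these is $\epsilon$-free and context-free by Pentus's theorem, hence so is their
union.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}\textup{(b)}]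
If all $\Lambda_T(r)$ are context-free, the proof of Theorem~\ref{thm:main}
applies from its second sentence on, since Proposition~\ref{prop:trans} assumes
no more than this. Conversely, for $r\in P$ take the alphabet $\Sigma=P$, the
lexicon $J(p)=\{p\}$ for $p\in P$, and the designated type $S=r$. By
\eqref{eq:atomic} this grammar generates exactly $\Lambda_T(r)$. So if all
grammars based on $\mathbf L(T)$ generate context-free languages, all
$\Lambda_T(r)$ are context-free.
\end{proof}

\begin{example}
Finiteness cannot simply be dropped from Theorem~\ref{thm:main}. Let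
$P=\{p,q\}$, and let $T$ consist of the sequents $p,\dots,p\Rightarrow q$ with
$n^2$ copies of $p$, for $n\ge1$. Then $\Lambda_T(q)=\{q\}\cup\{p^{n^2}:n\ge1\}$.
This is not context-free: by the pumping lemma it would contain $p^{a+bk}$ for
some $a\ge0$, $b\ge1$ and all large $k$, whereas the gaps between consecutive
squares are unbounded. By Theorem~\ref{thm:exact}(b), some grammar based on
$\mathbf L(T)$ generates a language that is not context-free.
\end{example}

\begin{remark}
Theorem~\ref{thm:main} also covers finite sets of assumptions that reduce to
atomic ones. The following pairs of sequents are interderivable in $\mathbf L$,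
where $\Gamma\ne\epsilon$ in the last two pairs:
\begin{gather*}
\Gamma,A\cdot B,\Delta\Rightarrow C\ \text{ and }\ \Gamma,A,B,\Delta\Rightarrow
C;\\
\Gamma\Rightarrow A\to B\ \text{ and }\ A,\Gamma\Rightarrow B;\qquad
\Gamma\Rightarrow B\leftarrow A\ \text{ and }\ \Gamma,A\Rightarrow B.
\end{gather*}
One direction is $(\cdot\mathrm L)$, $(\to\mathrm R)$, $(\leftarrow\mathrm R)$;
the other is (CUT) with $A,B\Rightarrow A\cdot B$, with $A,A\to B\Rightarrow B$,
and with $B\leftarrow A,A\Rightarrow B$, respectively. So an assumption $p\cdot
q\Rightarrow r$ may be replaced by $p,q\Rightarrow r$, and $p\Rightarrow(q\cdot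
s)\to r$ by $q,s,p\Rightarrow r$.
\end{remark}

\section{All context-free languages from one variable and one
division}\label{sec:one}

We now prove Theorem~\ref{thm:exact}(a). Let $T$ be any set of atomic sequents
over $P$, and fix $p\in P$. All types in this section are built from $p$ by
$\leftarrow$.

Suppose first that variables are plentiful and $T=\emptyset$. A Greibach rule
$i\to a\,j_1\cdots j_k$ is then expressed by giving $a$ the type $i\langle
j_1,\dots,j_k\rangle$, with the nonterminals as variables. With the single
variable $p$ we must encode the nonterminals $1,\dots,N$ by types, and two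
difficulties arise.

The assumptions may interfere. If $T$ contains $p,p\Rightarrow p$ and a start
symbol $i$ with the single rule $i\to a$ is encoded by $p$, then $a$ gets the
type $p$, and all strings $a^n$ are generated instead of $a$ alone. We therefore
use types for which all sequents in question are \emph{balanced}: they have as
many inputs as outputs, which excludes any essential use of $T$. Balance alone
is not enough. With $p\leftarrow p$ in place of $p$ all these sequents are
balanced, but $\mathbf L$ proves $p\leftarrow p,p\leftarrow p\Rightarrow
p\leftarrow p$, so $aa$ is generated again. The types must also be rigid.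

\subsection{Balance}

For a type $A$ let $c(A)$ be the number of positive minus the number of negative
occurrences of $p$ in $A$. Thus
\[
c(p)=1,\qquad c(B\leftarrow A)=c(B)-c(A),\qquad
c(X\langle C_1,\dots,C_k\rangle)=c(X)-\sum_{l=1}^k c(C_l).
\]
We call $c(A)$ the \emph{value} of $A$. For a sequence $\Gamma$ let $c(\Gamma)$
be the sum of the values of its members.

\begin{lemma}\label{lem:balance}
If $\mathbf L$ proves $\Gamma\Rightarrow A$, then $c(\Gamma)=c(A)$. If
$c(\Gamma)=c(A)$, then $\mathbf L(T)$ proves $\Gamma\Rightarrow A$ iff $\mathbf
L$ does.
\end{lemma}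

\begin{proof}
By definition, $c(\Gamma)-c(A)$ is the number of inputs minus the number of
outputs of $\Gamma\Rightarrow A$. Consider a $\mathbf C(T)$-derivation of this
sequent. By Lemma~\ref{lem:io} its leaves contain no variable except $p$; let
them be $w_1\Rightarrow p,\dots,w_l\Rightarrow p$. A leaf $w_j\Rightarrow p$ has
$|w_j|$ inputs and one output, so, again by Lemma~\ref{lem:io},
\[
c(\Gamma)-c(A)=\sum_{j=1}^l(|w_j|-1).
\]
For $T=\emptyset$ all $|w_j|$ equal $1$, which, by Proposition~\ref{prop:cut},
gives the first claim. If $c(\Gamma)=c(A)$, then, all summands being nonnegative,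
all leaves are $p\Rightarrow p$, and the derivation is a derivation in $\mathbf
C(\emptyset)$. The second claim follows by Proposition~\ref{prop:cut}; its ``if''
part is trivial.
\end{proof}

From here on $\vdash$ means provability in $\mathbf L$. Every type is uniquely
of the form $p\langle C_1,\dots,C_r\rangle$ with $r\ge0$, and we call
$C_1,\dots,C_r$ its arguments.

\begin{lemma}\label{lem:head}
$\vdash\Gamma\Rightarrow p$ iff $\Gamma=p\langle
C_1,\dots,C_r\rangle,\Theta_1,\dots,\Theta_r$ for some $r\ge0$ and nonempty
$\Theta_l$ with $\vdash\Theta_l\Rightarrow C_l$ for $l=1,\dots,r$. In particular,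
if $\Gamma$ begins with the type $p$ and $\vdash\Gamma\Rightarrow p$, then
$\Gamma$ is the single type $p$.
\end{lemma}

\begin{proof}
``If'' is Lemma~\ref{lem:stack}(b). ``Only if'' is proved by induction on a
$\mathbf C(\emptyset)$-derivation. By the subtype property it uses only rules for
$\leftarrow$, and since the succedent is $p$, it is an axiom or ends with
$(\leftarrow\mathrm L)$. For the axiom $p\Rightarrow p$ we have $r=0$. Otherwise
$\Gamma=\Gamma_0,B\leftarrow A,\Phi,\Delta$ with premises
$\Gamma_0,B,\Delta\Rightarrow p$ and $\Phi\Rightarrow A$. Apply the induction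
hypothesis to the first premise.

If $\Gamma_0=\epsilon$, then $B=p\langle C_2,\dots,C_r\rangle$ and
$\Delta=\Theta_2,\dots,\Theta_r$ for some $r\ge1$. Since $B\leftarrow A=p\langle
A,C_2,\dots,C_r\rangle$, we put $C_1=A$ and $\Theta_1=\Phi$.

If $\Gamma_0\ne\epsilon$, then the first type of $\Gamma_0$ is the type $p\langle
C_1,\dots,C_r\rangle$ given by the induction hypothesis, and the displayed $B$
lies in some $\Theta_j=\Theta',B,\Theta''$. By $(\leftarrow\mathrm L)$, from
$\vdash\Theta',B,\Theta''\Rightarrow C_j$ and $\vdash\Phi\Rightarrow A$ we get
$\vdash\Theta',B\leftarrow A,\Phi,\Theta''\Rightarrow C_j$. Replacing $\Theta_j$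
by $\Theta',B\leftarrow A,\Phi,\Theta''$ we obtain the required decomposition of
$\Gamma$.

The last statement is the case where the first type is $p=p\langle\rangle$, so
$r=0$.
\end{proof}

\subsection{Rigid encodings of nonterminals}

Let $p^i$ denote a sequence of $i$ copies of $p$. For $i\ge1$ put
\[
[i]=p\langle p^i\rangle,\qquad G_i=p\langle p^i,[i]\rangle .
\]
So $G_1=p\langle p,\,p\leftarrow p\rangle=(p\leftarrow(p\leftarrow p))\leftarrow
p$. We have $c([i])=1-i$ and $c(G_i)=1-i-(1-i)=0$. The type $G_i$ encodes the
number $i$ twice: it asks for $i$ copies of $p$, and then for a type that itself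
asks for $i$ copies of $p$. To prove $\Theta\Rightarrow G_i$ means to prove
$\Theta,p^i,[i]\Rightarrow p$. The types in $\Theta$ will have value $0$, so
the copies of $p$, of value $1$, mark where a new argument must end, and the two
encodings of $i$ are compared with those of the first type in $\Theta$.

Let $K$ be an $\epsilon$-free context-free language over $\Sigma$, given by a
grammar in Greibach form with nonterminals $1,\dots,N$ and start symbol $s$. For
a rule $\rho=(i\to a\,j_1\cdots j_k)$ put
\[
B_\rho=G_i\langle G_{j_1},\dots,G_{j_k}\rangle
=p\langle G_{j_1},\dots,G_{j_k},p^i,[i]\rangle,\qquad c(B_\rho)=0,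
\]
and call $B_\rho$ a \emph{rule type}. It determines $i,j_1,\dots,j_k$: its last
argument $[i]$ has $i$ arguments, the $i$ arguments before it are $p$, and each
remaining argument $G_j$ has $j+1$ arguments.

\begin{lemma}\label{lem:rule}
Let $\Theta\ne\epsilon$ consist of rule types. Then $\vdash\Theta\Rightarrow G_i$
iff $\Theta=B_\rho,\Theta_1,\dots,\Theta_k$ for some rule $\rho=(i\to
a\,j_1\cdots j_k)$ and nonempty $\Theta_l$ with $\vdash\Theta_l\Rightarrow
G_{j_l}$ for $l=1,\dots,k$.
\end{lemma}

\begin{proof}
``If'' is Lemma~\ref{lem:stack}(b), since $B_\rho=G_i\langle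
G_{j_1},\dots,G_{j_k}\rangle$.

For ``only if'', $\vdash\Theta,p^i,[i]\Rightarrow p$ by
Lemma~\ref{lem:stack}(a). Let $\Theta=B_\rho,\Theta'$ with $\rho=(j\to
a\,j_1\cdots j_k)$. By Lemma~\ref{lem:head},
\begin{equation}\label{eq:parts}
\Theta',p^i,[i]\;=\;\Theta_1,\dots,\Theta_k,\Phi_1,\dots,\Phi_j,\Phi
\end{equation}
with nonempty parts such that
$\vdash\Theta_l\Rightarrow G_{j_l}$, $\vdash\Phi_l\Rightarrow p$ and
$\vdash\Phi\Rightarrow[j]$. We have to show that $\Theta'=\Theta_1,\dots,\Theta_k$
and $i=j$.

\emph{The boundaries between the parts.} Since $\Phi\ne\epsilon$, the final type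
$[i]$ lies in $\Phi$, so all other parts consist of rule types, of value $0$, and
copies of $p$, of value $1$. By Lemma~\ref{lem:balance},
$c(\Theta_l)=c(G_{j_l})=0$ and $c(\Phi_l)=c(p)=1$. Hence no $\Theta_l$ contains
a copy of $p$, and each $\Phi_l$ contains exactly one. In \eqref{eq:parts} all
rule types of $\Theta'$ precede all copies of $p$. So
$\Theta'=\Theta_1,\dots,\Theta_k,\Psi$ for some, possibly empty, sequence $\Psi$
of rule types, and
\[
\Phi_1=\Psi,p,\qquad \Phi_2=\dots=\Phi_j=p,\qquad \Phi=p^{i-j},[i],\qquad j\le
i.
\]
Here we use $j\ge1$.

\emph{$\Psi=\epsilon$.} Suppose that $\Psi=B_\pi,\Psi'$ for a rule $\pi$ with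
left-hand side $m$. The last argument of $B_\pi$ is $[m]$. By
Lemma~\ref{lem:head} applied to $\vdash\Psi,p\Rightarrow p$, some nonempty
suffix $\Xi$ of $\Psi',p$ satisfies $\vdash\Xi\Rightarrow[m]$. But $\Xi$
consists of rule types followed by one $p$, so $c(\Xi)=1$, while
$c([m])=1-m\ne1$. This contradicts Lemma~\ref{lem:balance}.

\emph{$i=j$.} By Lemma~\ref{lem:stack}(a), $\vdash\Phi\Rightarrow[j]$ gives
$\vdash p^{i-j},[i],p^j\Rightarrow p$. If $i>j$, this antecedent begins with $p$
without being the single type $p$, contradicting the last statement of
Lemma~\ref{lem:head}.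
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}\textup{(a)}]
Let $I(a)=\{B_\rho:\rho\text{ has terminal }a\}$ for $a\in\Sigma$, and let
$S=G_s$. We claim that $a_1\cdots a_n$ is derivable from the nonterminal $i$ iff
there are rules $\rho_t$ with terminal $a_t$ such that
$\vdash B_{\rho_1},\dots,B_{\rho_n}\Rightarrow G_i$. We use induction on $n$.

If $a_1\cdots a_n$ is derivable from $i$, let $\rho_1=(i\to a_1\,j_1\cdots j_k)$
be the first rule applied. Then $a_2\cdots a_n=u_1\cdots u_k$ with $u_l$
derivable from $j_l$. The induction hypothesis provides sequences $\Theta_l$ of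
rule types for the letters of $u_l$ with $\vdash\Theta_l\Rightarrow G_{j_l}$, and
Lemma~\ref{lem:rule} gives $\vdash B_{\rho_1},\Theta_1,\dots,\Theta_k\Rightarrow
G_i$. Conversely, let $\vdash B_{\rho_1},\dots,B_{\rho_n}\Rightarrow G_i$. Take
$\rho=(i\to a\,j_1\cdots j_k)$ and $\Theta_1,\dots,\Theta_k$ from
Lemma~\ref{lem:rule}. Since $B_{\rho_1}=B_\rho$, and since a rule type determines
its rule up to the terminal, $\rho_1=(i\to a_1\,j_1\cdots j_k)$. By the induction
hypothesis the block of letters belonging to $\Theta_l$ is derivable from $j_l$,
for each $l$. So $a_1\cdots a_n$ is derivable from $i$.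

For $i=s$ this says that the grammar, regarded as based on $\mathbf L$, generates
$K$. Since $c(B_{\rho_1},\dots,B_{\rho_n})=0=c(G_s)$, Lemma~\ref{lem:balance}
shows that $\mathbf L(T)$ and $\mathbf L$ agree on the sequents in question. So
the grammar based on $\mathbf L(T)$ also generates $K$.
\end{proof}

\section{Assumptions with products as succedents}

Assumptions $p,q\Rightarrow r$ let two categories merge into one. Assumptions
$p\Rightarrow q\cdot r$ let one category split into two, and together they
simulate arbitrary rewriting. This is the content of
Proposition~\ref{prop:re}.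

\begin{proof}[Proof of Proposition~\ref{prop:re}]
Let $K\subseteq\Sigma^+$ be recursively enumerable. We first bring a type-0
grammar for $K$ into a form whose rules can be read as assumptions, and then show
that derivability and rewriting agree.

\emph{Rules with nonempty sides.} Take a type-0 grammar for $K$ with start symbol
$\sigma$ and nonempty left-hand sides. Let $b$ be a new nonterminal. Replace each
rule $\alpha\to\epsilon$ by $\alpha\to b$, and add the rules $Xb\to X$ and $bX\to
X$ for all symbols $X$. Erasing all $b$'s turns a derivation of the new grammar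
into one of the old grammar (with some steps becoming trivial). Conversely, in an
old derivation of a nonempty word no intermediate word is $\epsilon$, since
$\epsilon$ cannot be rewritten. So whenever $\alpha\to\epsilon$ is applied, as in
$u\alpha v\to uv$, we have $uv\ne\epsilon$, and the new grammar simulates the step
by $u\alpha v\to ubv\to uv$. Hence the new grammar generates $K$, and all its
rules have nonempty sides. Reversing its rules, we obtain a finite rewriting
system $R$, with nonempty sides, over an alphabet $P_0\supseteq\Sigma$ such that,
for $w\in\Sigma^+$,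
\[
w\in K\quad\text{iff}\quad w\to_R^*\sigma .
\]

\emph{Short rules.} Replace each rule $x_1\cdots x_m\to y_1\cdots y_k$ of $R$
($x_l,y_l\in P_0$, $m,k\ge1$) by the rules
\begin{gather*}
x_1\to z_1,\qquad z_{l-1}x_l\to z_l\ (2\le l\le m),\qquad z_m\to t_1,\\
t_l\to y_lt_{l+1}\ (1\le l<k),\qquad t_k\to y_k
\end{gather*}
with letters $z_1,\dots,z_m,t_1,\dots,t_k$ that are new for each rule. Let $R'$
be the resulting system and $P$ its alphabet. Applied in this order, the new
rules simulate the old one. Conversely, consider the homomorphism that fixes
$P_0$ and maps each $z_l$ to $x_1\cdots x_l$ and each $t_l$ to $y_l\cdots y_k$.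
It maps a step by $z_m\to t_1$ to a step of $R$, and for all the other rules both
sides have the same image. So $w\to^*_{R'}\sigma$ implies $w\to^*_R\sigma$ for
$w\in\Sigma^+$. Therefore, for $w\in\Sigma^+$, we have $w\in K$ iff
$w\to^*_{R'}\sigma$. All rules of $R'$ have the form $p\to q$, $pq\to r$ or $p\to
qr$. Let $T$ consist of the corresponding sequents $p\Rightarrow q$;
$\;p,q\Rightarrow r$; $\;p\Rightarrow q\cdot r$. From now on $\to^*$ means
$\to^*_{R'}$.

\emph{Claim.} For $n\ge1$ and $p_1,\dots,p_n\in P$: $\mathbf L(T)$ proves
$p_1,\dots,p_n\Rightarrow\sigma$ iff $p_1\cdots p_n\to^*\sigma$.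

\emph{``If''} is proved by induction on the number of steps. For zero steps the
sequent is $\sigma\Rightarrow\sigma$. Let the first step be $u\alpha v\to u\beta
v$; by the induction hypothesis $u,\beta,v\Rightarrow\sigma$ is provable. If
$\beta$ is a single letter, cut with $\alpha\Rightarrow\beta$. If $\alpha=p$ and
$\beta=qr$, apply $(\cdot\mathrm L)$ to get $u,q\cdot r,v\Rightarrow\sigma$, and
cut with $p\Rightarrow q\cdot r$.

\emph{``Only if''.} Cut elimination is not available here, so we use a model.
Call $Y\subseteq P^+$ closed if, for all $w\in P^+$ and $y\in Y$, $w\to^*y$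
implies $w\in Y$, and let
\[
\mathrm{cl}(Y)=\{w\in P^+ : w\to^*y\text{ for some }y\in Y\}
\]
be the least closed set containing $Y$. Interpret the types by
\begin{align*}
\|p\|&=\mathrm{cl}(\{p\}), & \|A\to B\|&=\{w\in P^+:\|A\|\,w\subseteq\|B\|\},\\
\|A\cdot B\|&=\mathrm{cl}(\|A\|\,\|B\|), & \|B\leftarrow A\|&=\{w\in
P^+:w\,\|A\|\subseteq\|B\|\}.
\end{align*}
All these sets are closed, by induction on the type. For $A\to B$: if
$w\to^*w'\in\|A\to B\|$ and $x\in\|A\|$, then $xw\to^*xw'\in\|B\|$, so
$xw\in\|B\|$ since $\|B\|$ is closed. For $B\leftarrow A$ use $wx\to^*w'x$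
instead.

Call $A_1,\dots,A_n\Rightarrow B$ true if $\|A_1\|\cdots\|A_n\|\subseteq\|B\|$,
and write $\|\Gamma\|$ for the product of the sets of the members of $\Gamma$; an
empty context is omitted from products. We check that $\mathbf L(T)$ proves only
true sequents.
\begin{itemize}
\item (Id) is true. For (CUT), if $\|\Gamma\|\,\|A\|\,\|\Delta\|\subseteq\|B\|$
and $\|\Phi\|\subseteq\|A\|$, then
$\|\Gamma\|\,\|\Phi\|\,\|\Delta\|\subseteq\|B\|$.
\item $(\cdot\mathrm R)$: if $\|\Gamma\|\subseteq\|A\|$ and
$\|\Delta\|\subseteq\|B\|$, then
$\|\Gamma\|\,\|\Delta\|\subseteq\|A\|\,\|B\|\subseteq\|A\cdot B\|$.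
\item $(\cdot\mathrm L)$: let $u\in\|\Gamma\|$, $x\in\|A\cdot B\|$,
$v\in\|\Delta\|$, where $u$ or $v$ is absent if the corresponding context is
empty. Then $x\to^*y$ for some $y\in\|A\|\,\|B\|$, so $uxv\to^*uyv\in\|C\|$ by the
premise. Since $\|C\|$ is closed, $uxv\in\|C\|$.
\item $(\to\mathrm R)$, $(\leftarrow\mathrm R)$: if
$\|A\|\,\|\Gamma\|\subseteq\|B\|$, then every $w\in\|\Gamma\|$ satisfies
$\|A\|\,w\subseteq\|B\|$. If $\|\Gamma\|\,\|A\|\subseteq\|B\|$, then every
$w\in\|\Gamma\|$ satisfies $w\,\|A\|\subseteq\|B\|$.
\item $(\to\mathrm L)$, $(\leftarrow\mathrm L)$: if $\|\Phi\|\subseteq\|A\|$,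
then $\|\Phi\|\,\|A\to B\|\subseteq\|B\|$ and $\|B\leftarrow
A\|\,\|\Phi\|\subseteq\|B\|$. So truth of $\Gamma,B,\Delta\Rightarrow C$ gives
truth of the conclusion.
\item $T$: let $u\to^*p$ and $v\to^*q$. If $p\to q$ is a rule of $R'$, then
$u\to^*q$. If $pq\to r$ is a rule, then $uv\to^*pq\to r$. If $p\to qr$ is a rule,
then $u\to^*p\to qr\in\|q\|\,\|r\|$, so $u\in\|q\cdot r\|$.
\end{itemize}
Now let $\mathbf L(T)$ prove $p_1,\dots,p_n\Rightarrow\sigma$. Since
$p_l\in\|p_l\|$, we get $p_1\cdots p_n\in\|\sigma\|$, that is, $p_1\cdots
p_n\to^*\sigma$. This proves the claim.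

By the claim, the grammar with $I(a)=\{a\}$ for $a\in\Sigma$ and $S=\sigma$
generates $K$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{bulinska} Buli\'nska, 2005.
\bibitem{buszkowski} Buszkowski, 1982.
\bibitem{greibach} Greibach, 1965.
\bibitem{lambek} Lambek, 1958.
\bibitem{pentus} Pentus, 1993.
\bibitem{tancl} ``Substructural Logics And Formal Linguistics:'',\\
\texttt{http://people.maths.ox.ac.uk/\~{}hap/tancl07/tancl07-buszkowski.pdf}
\end{thebibliography}

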